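# Smooth toric varieties with positive $\gamma_2$: only projective space

We work over $\mathbb C$. Let $X=X_\Sigma$ be a smooth projective toric variety with torus-invariant prime divisors $D_1,\dots,D_k$. Following Sato and Sumiyoshi, put
$$\gamma_2(X)=\sum_{i=1}^k D_i^2\in A^2(X).$$
Let $\overline{NE}_2(X)$ be the closed cone of effective $2$-cycles.

**Definition.** $X$ is **$\gamma_2$-positive** if $\gamma_2(X)\cdot S>0$ for all non-zero $S\in\overline{NE}_2(X)$. It is **$\gamma_2$-nef** if $\gamma_2(X)\cdot S\ge0$ for all $S\in\overline{NE}_2(X)$.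

On $\mathbb P^n$ with $n\ge2$ all $n+1$ invariant divisors are hyperplanes, so $\gamma_2=(n+1)H^2$. The cone $\overline{NE}_2(\mathbb P^n)$ is the half-line spanned by the class of a plane, on which $\gamma_2$ takes the value $n+1$. So $\mathbb P^n$ is $\gamma_2$-positive. Which other $X$ are?

## 1. Projective bundles over a toric base

We start with a class of varieties on which everything can be computed. Let $Y$ be a smooth projective toric variety with $\dim Y\ge1$, let $m\ge1$, and let
$$p:X=\mathbb P_Y(L_0\oplus\dots\oplus L_m)\to Y$$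
be the projectivization of a sum of line bundles. The invariant prime divisors of $X$ are the coordinate divisors $D_0,\dots,D_m$ ($D_l$ is where the $l$-th fibre coordinate vanishes) and the pullbacks $D_y=p^*D^Y_y$ of those of $Y$. The coordinates have no common zero, so $D_0\cap\dots\cap D_m=\emptyset$. The quotient of two coordinates is a rational section of a line bundle coming from $Y$, so
$$D_l\sim D_0+p^*A_l,\qquad A_l\in\mathrm{Pic}\,Y,\quad A_0=0. \tag{1}$$
Here $A_l\cong (L_l\otimes L_0^{-1})^{\pm1}$; the sign depends on the convention for $\mathbb P_Y$ and plays no role.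

**Proposition 1.** Such an $X$ is not $\gamma_2$-positive.

**Proof.** Let $C\subset Y$ be an invariant curve, $a_l=A_l\cdot C$ and $A=\sum_{l=0}^m a_l$. For $i\neq j$ let
$$S_{ij}=p^{-1}(C)\cap\bigcap_{l\ne i,j}D_l ,$$
the $\mathbb P^1$-bundle over $C\cong\mathbb P^1$ on which only the coordinates $i$ and $j$ survive. Let $F$ be its fibre and $\xi=D_0|_{S_{ij}}$ (as a divisor class). By (1), $D_l|_{S_{ij}}=\xi+a_lF$ for every $l$, including those $l$ with $S_{ij}\subset D_l$. The divisors $D_i$ and $D_j$ cut out two disjoint sections, so $\xi\cdot F=1$ and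
$$0=(\xi+a_iF)(\xi+a_jF)=\xi^2+a_i+a_j .$$
Hence $D_l^2\cdot S_{ij}=\xi^2+2a_l=2a_l-a_i-a_j$. Moreover $D_y^2\cdot S_{ij}=0$, because $D_y|_{S_{ij}}$ is pulled back from a curve. Adding up,
$$\gamma_2(X)\cdot S_{ij}=2A-(m+1)(a_i+a_j). \tag{2}$$
Now sum over the $\tfrac{m(m+1)}2$ pairs. Each $a_i$ occurs in $m$ pairs, so
$$\sum_{i<j}\gamma_2(X)\cdot S_{ij}=m(m+1)A-(m+1)\,mA=0 .$$
So $\gamma_2(X)\cdot S_{ij}\le0$ for some pair. As $X$ is projective, $[S_{ij}]\ne0$ in $\overline{NE}_2(X)$. $\square$

One surface chosen in advance would not do. Take $Y=C=\mathbb P^1$, $m=2$ and $(a_0,a_1,a_2)=(0,0,1)$. Then (2) gives $\gamma_2\cdot S_{01}=2$, but $\gamma_2\cdot S_{02}=\gamma_2\cdot S_{12}=-1$. Only the sum over all pairs is under control.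

What changes when $X$ is not a bundle?

## 2. Statements for arbitrary smooth projective toric varieties

For smooth toric $X$ one has $\gamma_2(X)=2\,\mathrm{ch}_2(X)$ with $\mathrm{ch}_2(X)=\frac12(c_1(T_X)^2-2c_2(T_X))$: by the Euler sequence $0\to\mathcal O^{\rho(X)}\to\bigoplus_i\mathcal O(D_i)\to T_X\to0$, the degree-two part of the Chern character of $T_X$ is $\frac12\sum D_i^2$. So a smooth toric Fano variety is $\gamma_2$-positive if and only if it is $2$-Fano in the sense of de Jong and Starr.

The following conjecture is posed in "On the γ2 -positivity of Smooth Toric Threefolds": *a smooth toric Fano variety $X$ of dimension $n\ge2$ is $\gamma_2$-positive if and only if $X\cong\mathbb P^n$.* It is true, and the Fano hypothesis is not needed.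

**Theorem A.** Let $X$ be a smooth projective toric variety over $\mathbb C$ of dimension $n\ge2$. Then $X$ is $\gamma_2$-positive if and only if $X\cong\mathbb P^n$.

**Theorem B.** Let $X$ be a smooth projective toric variety. Then $X$ is $\gamma_2$-nef if and only if
$$X\cong\mathbb P^{m_1}\times\dots\times\mathbb P^{m_r}\times Z,\qquad r\ge0,\ m_i\ge2,$$
where $Z$ is either a point, or $Z=\mathbb P_Y(\mathcal O\oplus L)$ with $Y$ a smooth projective toric variety (possibly a point), $L\in\mathrm{Pic}\,Y$, and $(\gamma_2(Y)+c_1(L)^2)\cdot S\ge0$ for all $S\in\overline{NE}_2(Y)$.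

**Proposition C.** There is a $\mathbb Q$-factorial Gorenstein toric Fano threefold with $\rho=2$ that is $\gamma_2$-positive.

Proposition C says that smoothness cannot be dropped. Since a smooth toric Fano variety is projective, Theorem A proves the conjecture for all $n\ge2$.

**Dimension two by hand.** If $n=2$ and $\Sigma$ has $k$ rays, then $c_2=k$, and Noether's formula $c_1^2+c_2=12$ gives $\gamma_2(X)=c_1^2-2c_2=12-3k$. This is positive only for $k=3$. In that case let $v_1,v_2,v_3$ be the ray generators; $v_1,v_2$ is a basis and $v_3=-av_1-bv_2$ with $a,b>0$. The other two pairs must be bases too, so $a=b=1$ and $X\cong\mathbb P^2$.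

**Notation and textbook facts.** $\Sigma$ is a fan in $N\cong\mathbb Z^n$. We identify rays with their primitive generators and write $D_y$ for the divisor of the ray $y$. For $\tau\in\Sigma$, $O(\tau)$ is its orbit and $V(\tau)=\overline{O(\tau)}$. "$\tau$ contains the ray $y$" means that $y$ is a ray of $\tau$; for a ray $y$ of $\Sigma$ this is the same as $y\in\tau$. The divisor $D_y$ is the union of the $O(\tau)$ with $y\in\tau$. We use the following facts.

- A divisor $D=\sum a_yD_y$ on a smooth toric variety has a *support function* $\varphi_D$, linear on each cone, with $\varphi_D(y)=a_y$. If $g$ is a toric morphism given by a map of lattices (also called $g$) and its image meets the torus, then $g^*D$ has support function $\varphi_D\circ g$. A character $\chi$ gives the relation $\sum_y\chi(y)D_y\sim0$.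
- $D$ is ample if and only if for each maximal cone $\sigma$ the linear function equal to $\varphi_D$ on $\sigma$ is $<\varphi_D$ off $\sigma$. Then $\varphi_D(\sum v_s)\le\sum\varphi_D(v_s)$, with equality if and only if the $v_s$ lie in a common cone: take $\sigma\ni\sum v_s$ and compare with the linear function of $\sigma$.
- The fan of $V(\sigma)$ consists of the images of the cones $\tau\supset\sigma$ of $\Sigma$, in the lattice $N$ modulo the span of $\sigma$. If $y\notin\sigma$, then $D_y|_{V(\sigma)}$ is the prime divisor of the image of $y$ when $\sigma+\mathbb R_{\ge0}y\in\Sigma$, and is $0$ otherwise.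
- The cone of effective $2$-cycles of a complete toric variety is generated by the invariant surfaces (Fulton–MacPherson–Sottile–Sturmfels). Theorem A does not need this; Theorem B and Proposition C do.

## 3. The fan of a projective space inside $\Sigma$

What replaces the bundle? Its fibre still exists in every $X$, as a configuration of rays.

**Definition.** A **primitive collection** is a set of rays of $\Sigma$ that does not span a cone of $\Sigma$, while each of its proper subsets does.

For example, in the fan with rays $(1,0),(1,1),(0,1),(-1,0),(0,-1)$ the primitive collections are the five pairs of non-adjacent rays. Two of them have sum zero: $\{(1,0),(-1,0)\}$ and $\{(0,1),(0,-1)\}$.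

**Lemma 2 (Batyrev).** There is a primitive collection $x_0,\dots,x_m$ of $\Sigma$, $m\ge1$, with $x_0+\dots+x_m=0$.

**Proof.** Let $\varphi$ be the integral support function of an ample divisor. As $\Sigma$ is complete, there are non-trivial relations $\sum a_yy=0$ with $a_y\in\mathbb Z_{\ge0}$. In such a relation the rays with $a_y>0$ do not lie in one cone, since the cones are strongly convex; hence $\sum a_y\varphi(y)>\varphi(0)=0$. These values are positive integers, so we may choose a relation with $\sum a_y\varphi(y)$ minimal.

Among the rays with $a_y>0$ choose a minimal subset $\{x_0,\dots,x_m\}$ that does not span a cone. It is a primitive collection, and $m\ge1$ because a single ray spans a cone. By smoothness we can write $\sum x_i=\sum_jb_jz_j$ with $b_j\in\mathbb Z_{>0}$ and rays $z_j$ in a common cone. The $x_i$ lie in no common cone, so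
$$\sum_i\varphi(x_i)>\varphi\Big(\sum_i x_i\Big)=\sum_jb_j\varphi(z_j).$$
Suppose $\sum x_i\ne0$. In the chosen relation lower each $a_{x_i}$ by $1$ and raise each $a_{z_j}$ by $b_j$. The result is again a relation with non-negative integer coefficients, non-trivial because some $b_j>0$, and its $\varphi$-value is smaller. This is a contradiction. $\square$

Fix such $x_0,\dots,x_m$. Put $W=\mathrm{span}(x_0,\dots,x_m)$ and
$$\sigma_k=\mathrm{cone}(x_l:l\ne k)\in\Sigma,\qquad \sigma_{ij}=\mathrm{cone}(x_l:l\ne i,j)\in\Sigma\quad(i\ne j).$$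

- Since $\sigma_k$ is smooth, $\{x_l\}_{l\ne k}$ is part of a basis of $N$. It spans $W$, so it is a basis of $W\cap N$. The only relations among $x_0,\dots,x_m$ are the multiples of $\sum x_l=0$.
- The $\sigma_k$ cover $W$: write $w=\sum c_lx_l$ and subtract $\min_l c_l$ from all coefficients; if $c_k$ is minimal, then $w\in\sigma_k$.
- So the only rays of $\Sigma$ in $W$ are $x_0,\dots,x_m$: a ray lying in $\sigma_k$ is a ray of $\sigma_k$.
- If $m=n$, the $\sigma_k$ cover $N_{\mathbb R}$. Any $\tau\in\Sigma$ has a relative interior point in some $\sigma_k$, so $\tau\cap\sigma_k$ is a face of $\tau$ meeting its relative interior. Hence $\tau$ is a face of $\sigma_k$, and $\Sigma$ is the fan of $\mathbb P^n$.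

So if $X\not\cong\mathbb P^n$, then $m<n$, which we assume until the end of Section 6. From now on $y$ always denotes a ray of $\Sigma$ other than $x_0,\dots,x_m$.

## 4. Where the bundle computation breaks

The faces of the $\sigma_k$ form a subfan of $\Sigma$, whose toric variety is an open set $\mathbb P^m\times T_{N/(W\cap N)}\subset X$. So $X$ is generically a $\mathbb P^m$-bundle. The natural attempt is to take a one-parameter subgroup in $T_{N/(W\cap N)}$, form the $\mathbb P^1$-bundle with coordinates $i,j$ over it, let $S_{ij}$ be its closure in $X$, and repeat Section 1.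

Try this on the blow-up of $\mathbb P^1\times\mathbb P^1$ at a fixed point, with the five rays listed above. Take $x_0=(1,0)$ and $x_1=(-1,0)$, so $m=1$ and the surface is $X$ itself. On a smooth complete toric surface, $v'+v''=-(D_v^2)\,v$ for the two neighbors $v',v''$ of $v$. This gives
$$D_{(1,0)}^2=D_{(1,1)}^2=D_{(0,1)}^2=-1,\qquad D_{(-1,0)}^2=D_{(0,-1)}^2=0,$$
so $\gamma_2(X)=-3$ (and indeed $12-3\cdot5=-3$). The first coordinate character gives $D_{x_0}-D_{x_1}\sim-D_{(1,1)}$. So two steps of Section 1 fail:

- "$D_l-D_k$ is a multiple of $F$" is false: here $(D_{x_0}-D_{x_1})^2=-1$;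
- "$D_y^2=0$" is false: here $D_{(1,1)}^2=-1$.

Both failures come from fibre components that are not whole fibres, and both errors are negative, which is the direction we want. The Hodge index theorem will show that this always happens: a divisor class of degree $0$ on the fibre has self-intersection $\le0$.

Inequalities on the individual surfaces are not enough, because Section 1 needed a cancellation *between* the surfaces $S_{ij}$. In the bundle case the common quantities were the $a_l$. In general we need numbers that can be read off on several of the surfaces at once. They will be intersection numbers $D_l\cdot C_j$ with curves $C_j$ that lie on every $S_{ij}$ and do not depend on $i$. In the bundle case, $C_j$ is the section of $p$ over $C$ where all coordinates except the $j$-th vanish. On $S_{ij}$ it has class $\xi+a_iF$, so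
$$D_l\cdot C_j=(\xi+a_lF)(\xi+a_iF)=-(a_i+a_j)+a_l+a_i=a_l-a_j,$$
in which $i$ no longer appears.

## 5. The surfaces $S_{ij}$ and the curves $C_j$

**Construction.** *The aim is to make the closure of the generic $\mathbb P^1$-bundle into a smooth surface on which we can compute.* Fix a primitive vector $\bar u\in N/(W\cap N)$. Let $\tilde N\subset N$ be the preimage of $\mathbb Z\bar u$, a saturated sublattice of rank $m+1$. For $i\ne j$ let $V_{ij}=V(\sigma_{ij})=\bigcap_{l\ne i,j}D_{x_l}$ (so $V_{ij}=X$ if $m=1$), with lattice $N_{ij}=N/\langle x_l:l\ne i,j\rangle$, and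
$$\Lambda=\tilde N/\langle x_l:l\ne i,j\rangle\subset N_{ij},$$
which is saturated of rank $2$. Let $e\in\Lambda$ be the image of $x_j$. It is primitive, because $\{x_l\}_{l\ne i}$ is part of a basis of $N$. The image of $x_i$ is $-e$, because $\sum x_l=0$. Both $e$ and $-e$ generate rays of the fan of $V_{ij}$, namely the images of $\sigma_i=\sigma_{ij}+\mathbb R_{\ge0}x_j$ and $\sigma_j=\sigma_{ij}+\mathbb R_{\ge0}x_i$. Finally $\Lambda/\mathbb Ze=\tilde N/(W\cap N)=\mathbb Z\bar u$; let $h:\Lambda\to\mathbb Z\bar u=\mathbb Z$ be the projection.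

The cones $\kappa\cap\Lambda_{\mathbb R}$, with $\kappa$ in the fan of $V_{ij}$, form a complete fan in $\Lambda_{\mathbb R}$. Let $S'=S'_{ij}$ be the smooth projective toric surface of a smooth refinement, and $f:S'\to V_{ij}\subset X$ the induced toric morphism. As $\Lambda$ is saturated, $T_\Lambda\to T_{N_{ij}}$ is a closed embedding. So $f$ is birational onto an irreducible surface $S_{ij}$, and $f_*[S']=[S_{ij}]$. By the projection formula,
$$\gamma_2(X)\cdot S_{ij}=\sum_D(f^*D)^2,\qquad D\text{ running over all invariant prime divisors of }X.$$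

The rays $\mathbb R_{\ge0}(\pm e)$ are cones of the fan of $V_{ij}$ lying in $\Lambda_{\mathbb R}$, hence cones of the fan of $S'$. So every cone of $S'$ lies in $\{h\ge0\}$ or in $\{h\le0\}$, and $h$ induces a morphism $\pi:S'\to\mathbb P^1$. Over the torus of $\mathbb P^1$ only the cones inside $\{h=0\}$ occur, namely $0$ and $\mathbb R_{\ge0}(\pm e)$; so the general fibre is $F\cong\mathbb P^1$. For a ray $\rho$ of $S'$ write $v_\rho$ for its primitive generator and $E_\rho$ for its curve. Put
$$D_l:=D_{x_l},\qquad d_l:=f^*D_l\qquad(0\le l\le m).$$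
For $l\ne i,j$ we have $V_{ij}\subset D_l$, so $d_l$ is only a divisor class. For $D_i$, $D_j$ and the $D_y$, the ray is not in $\sigma_{ij}$, so $f(S')$ meets the complement of the divisor and the pullback is an effective divisor.

**(a)** *The $D_y$ are vertical: $f^*D_y\cdot F=0$ for all $y$.* A general $F$ meets only the orbits of $S'$ belonging to $0$, $\mathbb R_{\ge0}e$ and $\mathbb R_{\ge0}(-e)$. These are mapped into $O(\sigma_{ij})$, $O(\sigma_i)$ and $O(\sigma_j)$. Since $y$ is a ray of none of these cones, $D_y$ is disjoint from the three orbits.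

**(b)** *All the $d_l$ have the same degree on $F$.* Let $k\ne l$. There is a character on $W\cap N$ with $\chi(x_l)=1$, $\chi(x_k)=-1$ and $\chi(x_s)=0$ for the other $s$: this respects the only relation $\sum x_s=0$. It extends to $N$, since $W\cap N$ is saturated. Then $0\sim D_l-D_k+\sum_y\chi(y)D_y$. Pull back by $f$, intersect with $F$, and use (a).

**(c)** *$d_i\cdot d_j=0$ on $S'_{ij}$.* Both are effective, with supports $f^{-1}(D_i\cap V_{ij})$ and $f^{-1}(D_j\cap V_{ij})$. These are disjoint: $D_i\cap D_j\cap V_{ij}=\bigcap_{l=0}^mD_l=\emptyset$, because $x_0,\dots,x_m$ do not span a cone.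

**(d)** *The curve $f_*(d_i)$ does not depend on $i$.* Let $C_j\subset V(\sigma_j)$ be the closure of the one-parameter subgroup $T_{\mathbb Z\bar u}$ of the torus $T_{N/(W\cap N)}=O(\sigma_j)$; it depends only on $j$ and $\bar u$. We show
$$f_*(d_i)=[C_j],\qquad\text{and symmetrically}\qquad f_*(d_j)=[C_i].$$
The divisor $D_i|_{V_{ij}}$ is the prime divisor of the ray $-e$. Its support function $\varphi_i\ge0$ is $1$ at $-e$ and $0$ at the other ray generators of $V_{ij}$, and $d_i=\sum_\rho\varphi_i(v_\rho)E_\rho$.

Let $\varphi_i(v_\rho)>0$ and $v_\rho\ne-e$. The minimal cone $\kappa$ of the fan of $V_{ij}$ containing $v_\rho$ has $-e$ as a ray, since otherwise $\varphi_i$ would vanish on $\kappa$. Also $v_\rho\neq e$, because $\varphi_i(e)=0$. So $\mathrm{span}\,\kappa\supset\mathrm{span}(e,v_\rho)=\Lambda_{\mathbb R}$, and therefore $T_\Lambda$ acts trivially on $O(\kappa)$. The open orbit of $E_\rho$ is a single $T_\Lambda$-orbit, and $f$ maps it equivariantly to $O(\kappa)$, hence to a point. So $f_*E_\rho=0$.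

There remains $E_{-e}$, with coefficient $\varphi_i(-e)=1$. Its open orbit $T_{\Lambda/\mathbb Ze}=T_{\mathbb Z\bar u}$ maps to the orbit $O(\sigma_j)=T_{N/(W\cap N)}$ by the homomorphism induced by $\mathbb Z\bar u\subset N/(W\cap N)$, the distinguished point going to the distinguished point. As $\bar u$ is primitive, this is a closed embedding, so $f_*E_{-e}=[C_j]$. This proves (d).

**The numbers.** Put $c_{jl}:=D_l\cdot C_j$ for $l\ne j$. By the projection formula and (d), $d_i\cdot d_l=D_l\cdot f_*(d_i)=c_{jl}$ for $l\neq j$, and likewise with $i,j$ exchanged. With (c), on $S'_{ij}$ we have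
$$d_i^2=c_{ji},\quad d_j^2=c_{ij},\quad d_i\cdot d_j=0,\quad d_i\cdot d_l=c_{jl},\quad d_j\cdot d_l=c_{il}\qquad(l\ne i,j).\tag{3}$$
The only self-intersections missing are $d_l^2$ for $l\ne i,j$, and $(f^*D_y)^2$.

## 6. The Hodge index theorem and the sum over pairs

**Lemma 3.** If $v\in\mathrm{Pic}(S')_{\mathbb Q}$ and $v\cdot F=0$, then $v^2\le0$.

**Proof.** If $v^2>0$, the Hodge index theorem says that the intersection form is negative definite on $v^\perp$. But $F\in v^\perp$, $F^2=0$ and $F\not\equiv0$. This is a contradiction. $\square$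

**Step 1: bounds on one surface.** *We bound every term of $\gamma_2\cdot S_{ij}$ by the numbers $c_{jl}$.* By (a) and (b), the classes $f^*D_y$, $d_i-d_j$ and $d_l-\frac12(d_i+d_j)$ have degree $0$ on $F$. Lemma 3 and (3) give
$$(f^*D_y)^2\le0,\qquad c_{ij}+c_{ji}\le0,\qquad d_l^2\le c_{il}+c_{jl}-\tfrac14(c_{ij}+c_{ji})\quad(l\ne i,j).\tag{4}$$
The second is $(d_i-d_j)^2=c_{ji}+c_{ij}$. The third comes from
$$0\ge\big(d_l-\tfrac12(d_i+d_j)\big)^2=d_l^2-c_{jl}-c_{il}+\tfrac14(c_{ij}+c_{ji}).$$
Therefore
$$\gamma_2(X)\cdot S_{ij}=\sum_{l=0}^md_l^2+\sum_y(f^*D_y)^2\le c_{ij}+c_{ji}+\sum_{l\ne i,j}\Big(c_{il}+c_{jl}-\tfrac14(c_{ij}+c_{ji})\Big).$$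
The terms $c_{il}+c_{jl}$ have no sign by themselves; this is the difficulty already met in Section 1 with $(a_0,a_1,a_2)=(0,0,1)$, where $c_{02}+c_{12}=2$.

**Step 2: summation.** *Summing over all pairs, the right side becomes a multiple of one number that is $\le0$.* Put
$$T=\sum_{i\ne j}c_{ij}=\sum_{i<j}(c_{ij}+c_{ji})\le0 .$$
For an ordered pair $(i,l)$ with $i\ne l$, the term $c_{il}$ occurs in the inner sums of the pairs $\{i,j\}$ with $j\ne i,l$, that is, $m-1$ times. The term $\frac14(c_{ij}+c_{ji})$ occurs $m-1$ times for each pair. Hence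
$$\sum_{i<j}\gamma_2(X)\cdot S_{ij}\le\Big(1+(m-1)-\tfrac{m-1}4\Big)T=\frac{3m+1}4\,T\le0.\tag{5}$$

**End of the proof of Theorem A.** The space $\mathbb P^n$ is $\gamma_2$-positive, as computed at the start. If $X\not\cong\mathbb P^n$, then $m<n$, a primitive $\bar u$ exists, and (5) holds. So $\gamma_2(X)\cdot S_{ij}\le0$ for some pair $i\ne j$. Since $X$ is projective, $[S_{ij}]\ne0$, and $X$ is not $\gamma_2$-positive. $\blacksquare$

In the example of Section 4, with $\bar u=(0,1)$ modulo $W$, the two curves are $C_1=D_{x_0}$ and $C_0=D_{x_1}$. So $c_{10}=D_{x_0}^2=-1$, $c_{01}=D_{x_1}^2=0$ and $T=-1$. The bound (5) reads $-3\le-1$; the difference $-2$ is the contribution of $D_{(1,1)}$ and $D_{(0,1)}$.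

## 7. Products and $\mathbb P^1$-bundles: the varieties in Theorem B are $\gamma_2$-nef

**Step 1: products.** *We show that $X_1\times X_2$ is $\gamma_2$-nef if and only if both factors are.* The invariant prime divisors are pulled back from the factors, so $\gamma_2(X_1\times X_2)=\mathrm{pr}_1^*\gamma_2(X_1)+\mathrm{pr}_2^*\gamma_2(X_2)$. The invariant surfaces, which generate $\overline{NE}_2$, are $S_1\times pt$, $pt\times S_2$ and $C_1\times C_2$. On the first two types $\gamma_2$ takes the values $\gamma_2(X_1)\cdot S_1$ and $\gamma_2(X_2)\cdot S_2$. On $C_1\times C_2$ it is $0$, since both projections push this surface forward to $0$.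

**Step 2: $\mathbb P^1$-bundles.** *We compute $\gamma_2$ of $p:Z=\mathbb P_Y(\mathcal O\oplus L)\to Y$.* The coordinate sections $D_0,D_1$ are disjoint, so $D_0D_1=0$, and $D_0-D_1\sim\pm p^*L$. Hence
$$\gamma_2(Z)=p^*\gamma_2(Y)+D_0^2+D_1^2=p^*\gamma_2(Y)+(D_0-D_1)^2=p^*\big(\gamma_2(Y)+c_1(L)^2\big).\tag{6}$$
So $Z$ is $\gamma_2$-nef if and only if $\gamma_2(Y)+c_1(L)^2$ is non-negative on $\overline{NE}_2(Y)$. For "if", push effective surfaces forward by $p$. For "only if", lift a surface of $Y$ to the section $D_0$, from which $p_*$ recovers it.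

Since $\mathbb P^{m_i}$ with $m_i\ge2$ is $\gamma_2$-nef, Steps 1 and 2 prove the "if" part of Theorem B.

## 8. Equality in Hodge index forces a bundle: the converse in Theorem B

We use induction on $n=\dim X$. For $n=0$ there is nothing to prove. Let $n\ge1$, let $X$ be $\gamma_2$-nef, and take $x_0,\dots,x_m$ as in Lemma 2. If $m=n$, then $X=\mathbb P^n$, which has the stated form (for $n=1$ it is $Z=\mathbb P_{pt}(\mathcal O\oplus\mathcal O)$). Now let $m<n$, so that Sections 5 and 6 apply for every choice of $\bar u$.

**Step 1: all inequalities are equalities.** *This is the only place where nefness enters before the bundle structure is known.* By nefness the left side of (5) is $\ge0$, so (5) reads $0\le\dots\le\frac{3m+1}4T\le0$. Hence $T=0$, so each $c_{ij}+c_{ji}\le 0$ is $0$; and every inequality used in the summation is an equality. In particular $(f^*D_y)^2=0$ on $S'_{ij}$ for all $y$ and all $i\ne j$.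

**Step 2: $f^*D_y$ consists of multiples of whole fibres.** *We translate $(f^*D_y)^2=0$ into a statement about support functions.* Let $\varphi_y\ge0$ be the restriction to $\Lambda_{\mathbb R}$ of the support function of $D_y|_{V_{ij}}$, so $f^*D_y=\sum_\rho\varphi_y(v_\rho)E_\rho$. Since $y\ne x_i,x_j$, we have $\varphi_y(\pm e)=0$. We claim that there is a constant $c_y$ with
$$\varphi_y=c_y\,h\quad\text{on }\{h\ge0\}.\tag{7}$$
Write $f^*D_y=P+Q$, where $P$ collects the $E_\rho$ with $h(v_\rho)>0$ and $Q$ those with $h(v_\rho)<0$. They lie over the two different fixed points $0$ and $\infty$ of $\mathbb P^1$, so $P\cdot Q=0$. Also $P\cdot F=Q\cdot F=0$, so $P^2,Q^2\le0$ by Lemma 3. As $P^2+Q^2=0$, we get $P^2=0$.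

For any $E_\rho$ with $h(v_\rho)>0$ and any $t\in\mathbb Q$ we have $(P+tE_\rho)\cdot F=0$, so by Lemma 3
$$2t\,P\cdot E_\rho+t^2E_\rho^2\le0\quad\text{for all }t\in\mathbb Q,$$
which forces $P\cdot E_\rho=0$. The fibre over $0$ is $G=\sum_{h(v_\rho)>0}h(v_\rho)E_\rho$, since the divisor $0\in\mathbb P^1$ has support function $\max(t,0)$. It also satisfies $G\cdot E_\rho=0$. Let $c_y$ be the minimum of $\varphi_y(v_\rho)/h(v_\rho)$ over the rays with $h(v_\rho)>0$. Then $R=P-c_yG$ is effective, omits at least one component of the fibre, and has $R\cdot E_\rho=0$ for every component.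

Suppose $R\ne0$. The rays in $\{h>0\}$ are linearly ordered, and consecutive curves meet. So some component $E_\rho$ not in $R$ meets a component of $R$, whence $R\cdot E_\rho>0$, a contradiction. So $P=c_yG$, that is, $\varphi_y=c_yh$ at all ray generators with $h>0$. At $\pm e$ both sides are $0$. Both sides are linear on the cones of $S'$ in $\{h\ge0\}$, so (7) follows.

**Step 3: cones can be moved around the $\mathbb P^m$.** *We show: if $\tau\in\Sigma$ contains none of the $x_l$, $\dim\tau=n-m$ and $\sigma_i+\tau\in\Sigma$, then $\sigma_j+\tau\in\Sigma$ for every $j$.* Let $j\neq i$ and let $y_1,\dots,y_{n-m}$ be the rays of $\tau$. The rays of $\sigma_i+\tau$ are the $x_l$ ($l\ne i$) and the $y_a$, and they form a basis of $N$. So the images $\bar y_a$ form a basis of $N/(W\cap N)$, and $\bar u:=\sum_a\bar y_a$ is primitive. Use this $\bar u$ and the pair $i,j$.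

Let $v\in\Lambda$ be the image of $\sum_ay_a$. Then $h(v)=1$. The face $\sigma_{ij}+\tau$ of $\sigma_i+\tau$ gives a cone in the fan of $V_{ij}$ whose ray generators are the images of the $y_a$, so $\varphi_{y_a}(v)=1$ for each $a$. By (7), $c_{y_a}=1$ and
$$\varphi_{y_a}(v+te)=h(v+te)=1\quad\text{for all }t\in\mathbb R\text{ and all }a.$$
Let $t\ll0$. The vector $\frac1{|t|}(v+te)=-e+\frac1{|t|}v$ is close to $-e$, so $v+te$ lies in a cone of the fan of $V_{ij}$ having $-e$ as a ray. This cone is the image of a cone of $\Sigma$ containing $\sigma_{ij}$ and $x_i$. That cone does not contain $x_j$, so it has the form $\sigma_j+\tau'$, where $\tau'$ is spanned by its rays other than the $x_l$. Since $\varphi_{y_a}(v+te)>0$, every $y_a$ is a ray of $\tau'$. But $\dim\tau'\le n-m$, so $\tau'=\tau$ and $\sigma_j+\tau\in\Sigma$.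

The example of Section 4 shows how this fails without equality: for $\tau=\mathbb R_{\ge0}(1,1)$, the cone $\sigma_1+\tau$ spanned by $(1,0)$ and $(1,1)$ is in $\Sigma$, but $\sigma_0+\tau$, spanned by $(-1,0)$ and $(1,1)$, is not; and $D_{(1,1)}^2=-1<0$.

**Step 4: $X$ is a projective bundle.** *We show that $X\cong\mathbb P_Y(L_0\oplus\dots\oplus L_m)$ with $Y$ smooth projective toric, the $D_l$ being the coordinate divisors and $D_y=p^*D^Y_{\bar y}$.* Let $\mathcal T$ be the set of $\tau\in\Sigma$ that contain no $x_l$ and satisfy $\dim\tau=n-m$ and $\sigma_k+\tau\in\Sigma$. By Step 3 it does not depend on $k$. Taking $k=0$, the images $\bar\tau\subset N_{\mathbb R}/W$ of the $\tau\in\mathcal T$ are the maximal cones of the complete smooth fan of $Y:=V(\sigma_0)$. As a closed subvariety of $X$, $Y$ is projective.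

Let $z\in N_{\mathbb R}$. Its image lies in some $\bar\tau$ with $\tau\in\mathcal T$; let $z'\in\tau$ have the same image. Then $z-z'\in W=\bigcup_k\sigma_k$, so $z\in\sigma_k+\tau$ for some $k$. Thus the cones $\sigma_k+\tau$ ($0\le k\le m$, $\tau\in\mathcal T$), which belong to $\Sigma$ and have dimension $n$, cover $N_{\mathbb R}$. So they are exactly the maximal cones of $\Sigma$. In particular each $y$ is a ray of some $\tau\in\mathcal T$, and $y\mapsto\bar y$ is a bijection onto the rays of the fan of $Y$.

After choosing a splitting $N\cong(W\cap N)\oplus N/(W\cap N)$ we have $y=\bar y+\sum_l\alpha_{ly}x_l$ with integers $\alpha_{ly}$. This is the standard fan of the projectivization of a decomposable bundle of rank $m+1$ over $Y$ (Cox–Little–Schenck, *Toric Varieties*, Prop. 7.3.3; Batyrev, Tohoku Math. J. 43 (1991), Prop. 4.1), with the $x_l$ giving the coordinate divisors. The support function of $D^Y_{\bar y}$ composed with the projection $N\to N/(W\cap N)$ is linear on each $\sigma_k+\tau$, vanishes at all $x_l$, is $1$ at $y$ and $0$ at the other $y'$. So $p^*D^Y_{\bar y}=D_y$.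

**Step 5: the case $m=1$.** *Here nothing more is forced.* Twisting the bundle by a line bundle, $X\cong\mathbb P_Y(\mathcal O\oplus L)$. By Section 7, Step 2, $\gamma_2$-nefness of $X$ is equivalent to the condition on $(Y,L)$. So $X=Z$ has the stated form.

**Step 6: the case $m\ge2$.** *We show that the bundle is a product, and use induction.* Let $A_l$ be as in (1), $C\subset Y$ an invariant curve, $a_l=A_l\cdot C$. By (2) and nefness,
$$0\le\gamma_2(X)\cdot S_{ij}=2A-(m+1)(a_i+a_j)\qquad\text{for all }i\ne j.$$
We saw in Section 1 that these numbers sum to $0$, so each is $0$, and $a_i+a_j$ is the same for all $i\ne j$. As $m\ge2$, for $j\ne k$ there is an $i\ne j,k$, and $a_i+a_j=a_i+a_k$ gives $a_j=a_k$. So all $a_l$ equal $a_0=0$: every $A_l$ has degree $0$ on every invariant curve of $Y$. On a smooth complete toric variety such a line bundle is trivial. So all $A_l$ are trivial.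

This makes $X$ a product; here is the argument on the fan. For $1\le l\le m$ let $\chi_l$ be a character of $N$ with $\chi_l(x_l)=1$, $\chi_l(x_0)=-1$, $\chi_l(x_s)=0$ otherwise, as in (b) of Section 5. Then $D_l-D_0\sim-\sum_y\chi_l(y)D_y=p^*\big(-\sum_y\chi_l(y)D^Y_{\bar y}\big)$. Pullback by $p$ is injective on $\mathrm{Pic}\,Y$ because $p$ has a section, so the divisor in parentheses has class $A_l=0$. Hence there is a character $\mu_l$ of $N/(W\cap N)$ with $\chi_l(y)=\mu_l(\bar y)$ for all $y$. Put $\chi_l'(w)=\chi_l(w)-\mu_l(\bar w)$. These characters vanish on all $y$, and $\chi'_l(x_s)=\delta_{ls}$ for $1\le l,s\le m$. So $K=\bigcap_l\ker\chi_l'$ is a complement of $W\cap N$ in $N$, and it contains all $y$. Thus every $\tau\in\mathcal T$ lies in $K_{\mathbb R}$, and $\Sigma$, with its maximal cones $\sigma_k+\tau$, is the product of the fan of $\mathbb P^m$ in $W$ and the fan of $Y$ in $K_{\mathbb R}\cong N_{\mathbb R}/W$. That is, $X\cong\mathbb P^m\times Y$.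

By Section 7, Step 1, $Y$ is $\gamma_2$-nef. Since $\dim Y<n$, it has the form in Theorem B by induction, and so does $X\cong\mathbb P^m\times Y$ with $m\ge2$. $\blacksquare$

**Consistency with Theorem A.** Let $X$ be as in Theorem B, of dimension $\ge2$ and not a projective space. Then some surface has $\gamma_2\cdot S=0$. If there are at least two positive-dimensional factors, take $C_1\times C_2$ with a curve from each of two of them. Otherwise $X=\mathbb P_Y(\mathcal O\oplus L)$ with $\dim Y\ge1$, and for a curve $C\subset Y$ the surface $p^{-1}(C)$ has $p_*[p^{-1}(C)]=0$, so (6) gives $\gamma_2\cdot p^{-1}(C)=0$. Every smooth projective toric variety not of the form in Theorem B is not $\gamma_2$-nef, so it contains a surface with $\gamma_2\cdot S<0$.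

## 9. A singular threefold with $\rho=2$ and positive $\gamma_2$

On a $\mathbb Q$-factorial toric variety $\gamma_2$ is defined by the same formula, with rational intersection numbers. In $N=\mathbb Z^3$ let
$$x_0=(0,1,0),\quad x_1=(1,0,0),\quad x_2=(-1,-2,0),\quad y_1=(0,0,1),\quad y_2=(0,-1,-1),$$
with maximal cones $\langle x_i,x_j,y_k\rangle$, $i<j$, $k=1,2$.

**Step 1: the variety.** *We check that this is a complete simplicial fan with $\rho=2$.* Since $2x_0+x_1+x_2=0$, the cones spanned by proper subsets of $x_0,x_1,x_2$ form the fan of $\mathbb P(1,1,2)$ in the plane $\{z_3=0\}$. Any vector becomes a vector of this plane after subtracting a unique non-negative multiple of $y_1$ (if its last coordinate is $\geq0$) or of $y_2$ (if it is $\le0$). So the cones cover $\mathbb R^3$ and intersect in common faces. There are five rays in dimension three, so $\rho=2$. Geometrically this is a $\mathbb P(1,1,2)$-fibration over $\mathbb P^1$.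

**Step 2: intersection numbers.** *We find all relations and the triple products we need.* The three coordinate characters give $D_1=D_2=:\xi$, $D_0=2D_2+D_{y_2}$ and $D_{y_1}=D_{y_2}=:f$; so $D_0=2\xi+f$. Further:

- $f^2=0$, since $y_1,y_2$ span no cone;
- $\xi^2f=D_1D_2D_{y_1}=\frac12$, since $|\det(x_1,x_2,y_1)|=2$;
- $D_0D_1D_2=0$ gives $2\xi^3+\xi^2f=0$, so $\xi^3=-\frac14$.

**Step 3: Fano and Gorenstein.** *We check that $-K$ is ample and Cartier.* We have $-K=D_0+D_1+D_2+D_{y_1}+D_{y_2}=4\xi+3f=2(2\xi+f)+f$. A maximal cone $\langle x_i,x_j,y_k\rangle$ omits one $x_l$ and one $y_{k'}$. If $l=0$, then $-K\sim2D_0+D_{y_{k'}}$ up to multiples; if $l\in\{1,2\}$, then $-K\sim4D_l+3D_{y_{k'}}$. In each case $-K$ is a combination of the divisors of the omitted rays with positive coefficients. So its support function, minus its linear part on the cone, vanishes on the cone and is positive at the other two rays. Hence $-K$ is ample and $X$ is projective. (The nef cone is $\mathrm{cone}(\xi,f)\cap\mathrm{cone}(2\xi+f,f)=\mathrm{cone}(2\xi+f,f)$.)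

The cones containing $x_0$ have determinant $\pm1$, so they are smooth. Only the $\langle x_1,x_2,y_k\rangle$ are singular. On their generators the integral functionals $(-1,1,-1)$ for $k=1$ and $(-1,1,0)$ for $k=2$ take the value $-1$. So $-K$ is Cartier.

**Step 4: positivity.** *We evaluate $\gamma_2$ on the generators of $\overline{NE}_2(X)$.* We have
$$\gamma_2=(2\xi+f)^2+2\xi^2+2f^2=6\xi^2+4\xi f,$$
$$\gamma_2\cdot f=3,\qquad\gamma_2\cdot\xi=-\tfrac64+2=\tfrac12,\qquad\gamma_2\cdot D_0=2\cdot\tfrac12+3=4.$$
The invariant surfaces are $D_{y_1},D_{y_2}$ (class $f$), $D_1,D_2$ (class $\xi$) and $D_0$. They generate $\overline{NE}_2(X)$, and $\gamma_2$ is positive on each. So $X$ is $\gamma_2$-positive, which proves Proposition C. $\blacksquare$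

The proof of Theorem A breaks on this $X$ at Lemma 2. The primitive collections are $\{x_0,x_1,x_2\}$ and $\{y_1,y_2\}$, and both have sum $(0,-1,0)\ne0$. This vector is $\frac12(x_1+x_2)$: it lies in the singular cone spanned by $x_1,x_2$ but is not an integral combination of its generators. The step "by smoothness $\sum x_i=\sum b_jz_j$ with $b_j\in\mathbb Z_{>0}$" is therefore not available.
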